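\title{Winning strategies in the game $\mathrm{TG}(\mathbf K,X)$\\ are not preserved by products}


\begin{abstract}
Let $\mathbf K$ be the class of Hausdorff spaces that have a discrete closed cover by compact sets. In the game $\mathrm{TG}(\mathbf K,X)$, player ONE chooses closed subsets of $X$ belonging to $\mathbf K$, each contained in TWO's last set; player TWO answers with decreasing closed sets, each missing ONE's last set; and ONE wins if TWO's sets have empty intersection. Telg\'arsky asked whether, for completely regular $X$ and $Y$, winning strategies of ONE on $X$ and on $Y$ yield one on $X\times Y$. We show in ZFC that they need not. There are locally compact, zero-dimensional, first countable Hausdorff spaces $X$ and $Y$ on which ONE wins within two innings, while TWO has a winning strategy on $X\times Y$; one may even take $X=Y$. Two innings cannot be lowered to one: if ONE wins on one factor in one inning, the implication holds.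
\end{abstract}

\section{The game and the question}

A cover of a space is \emph{discrete} if each point has a neighborhood meeting at most one member of the cover. Let $\mathbf K$ be the class of Hausdorff spaces that have a discrete closed cover by compact sets. In such a cover the members are pairwise disjoint, and each member is open, since a neighborhood of one of its points that meets no other member lies inside it. So a Hausdorff space is in $\mathbf K$ exactly when it is a topological sum of compact spaces. Compact Hausdorff spaces and discrete spaces are in $\mathbf K$, and so is the empty space.

Let $X$ be a topological space. In the game $\mathrm{TG}(\mathbf K,X)$ two players, ONE and TWO, play innings $n=1,2,\dots$. In inning $n$, ONE first chooses a closed set $O_n\subseteq X$ that, as a subspace, belongs to $\mathbf K$; then TWO chooses a closed set $T_n\subseteq X$. The rules are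
\[
O_{n+1}\cup T_{n+1}\subseteq T_n\qquad\text{and}\qquad O_n\cap T_n=\emptyset\qquad(n\ge 1).
\]
ONE wins the play if $\bigcap_{n}T_n=\emptyset$; otherwise TWO wins. We put $T_0=X$, so that the first rule may also be read for $n=0$.

One may think of $T_n$ as what is left of $X$ after $n$ innings. ONE points at a set that is simple, in the sense of being a sum of compact sets, and TWO must discard an open set around it. The game asks whether $X$ can be exhausted in countably many such steps, however sparingly TWO discards. If $X\in\mathbf K$, then ONE wins at once with $O_1=X$. If $X=\bigcup_nC_n$ is Hausdorff with all $C_n$ compact, then ONE wins by playing $O_n=C_n\cap T_{n-1}$.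

The following question of Telg\'arsky is Problem~20 in \cite{source}. \emph{Let $X$ and $Y$ be completely regular, and suppose that ONE has winning strategies in $\mathrm{TG}(\mathbf K,X)$ and in $\mathrm{TG}(\mathbf K,Y)$. Must ONE have a winning strategy in $\mathrm{TG}(\mathbf K,X\times Y)$?}

There are reasons to guess ``yes''. A product of two sums of compact spaces is again such a sum, so ONE can combine moves $O\subseteq X$ and $O'\subseteq Y$ into a set $O\times O'$ that belongs to $\mathbf K$. If one factor is itself in $\mathbf K$, then this idea, carried out separately over each compact summand, leads to a proof (Theorem~\ref{thm:one}). The difficulty in general is that TWO's answer $T_1\subseteq X\times Y$ avoids only the rectangle $O\times O'$. The projection of $T_1$ to $X$ may meet $O$, and even when it does not, it may fail to be closed, and then it is not a move in $\mathrm{TG}(\mathbf K,X)$. We show that this difficulty is fatal.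

A space is \emph{locally countable} if each point has a countable neighborhood, \emph{submetrizable} if it has a coarser metrizable topology, and \emph{zero-dimensional} if it has a base of clopen sets. A zero-dimensional Hausdorff space is completely regular. We work in ZFC.

\begin{theorem}\label{thm:main}
There are spaces $X,Y$ that are Hausdorff, locally compact, zero-dimensional (hence completely regular), first countable, locally countable and submetrizable, such that
\begin{enumerate}
\item[\textup{(1)}] ONE has a strategy in $\mathrm{TG}(\mathbf K,X)$, and one in $\mathrm{TG}(\mathbf K,Y)$, guaranteeing $T_2=\emptyset$, that is, winning within two innings;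
\item[\textup{(2)}] TWO has a winning strategy in $\mathrm{TG}(\mathbf K,X\times Y)$; in particular, ONE has none.
\end{enumerate}
\end{theorem}

So the answer to the question is no. The example can be made a square, and it survives a considerable enlargement of ONE's possibilities.

\begin{theorem}\label{thm:strong}
Let $X$ and $Y$ be the spaces constructed below to prove Theorem~\textup{\ref{thm:main}}, and let $Z=X\oplus Y$ be their topological sum.
\begin{enumerate}
\item[\textup{(a)}] The space $Z$ has all the topological properties listed in Theorem~\textup{\ref{thm:main}}, and ONE has a strategy in $\mathrm{TG}(\mathbf K,Z)$ guaranteeing $T_2=\emptyset$, but TWO has a winning strategy in $\mathrm{TG}(\mathbf K,Z\times Z)$.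
\item[\textup{(b)}] On $X\times Y$ and on $Z\times Z$, TWO has a winning strategy even if ONE may play arbitrary closed sets that have a discrete closed cover by Lindel\"of sets, and even if ONE may play arbitrary closed paracompact sets.
\end{enumerate}
\end{theorem}

Two innings are the shortest length at which the implication can fail. Indeed, for a Hausdorff space $X$, ONE can force $T_1=\emptyset$ if and only if $X\in\mathbf K$: if $O_1\ne X$, then TWO may play $\{p\}$ with $p\notin O_1$. In that case the implication holds.

\begin{theorem}\label{thm:one}
Let $X\in\mathbf K$ and let $Y$ be a Hausdorff space such that ONE has a winning strategy in $\mathrm{TG}(\mathbf K,Y)$. Then ONE has a winning strategy in $\mathrm{TG}(\mathbf K,X\times Y)$. If ONE's strategy on $Y$ forces $T_n=\emptyset$ for a fixed $n$, then so does the strategy on $X\times Y$.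
\end{theorem}

The converse of the implication is true, and easy.

\begin{proposition}\label{prop:converse}
If $X,Y$ are nonempty Hausdorff spaces and ONE has a winning strategy in $\mathrm{TG}(\mathbf K,X\times Y)$, then ONE has winning strategies in $\mathrm{TG}(\mathbf K,X)$ and in $\mathrm{TG}(\mathbf K,Y)$.
\end{proposition}

We repeatedly use that $\mathbf K$ is closed under topological sums, and that a closed subspace $F$ of a space in $\mathbf K$ is in $\mathbf K$ (intersect the cover with $F$).

\section{The main idea in simpler settings}

\subsection*{How TWO can win}

\begin{example}\label{ex:omega1}
TWO has a winning strategy in $\mathrm{TG}(\mathbf K,\omega_1)$, where $\omega_1$ carries the order topology. Every countably infinite subset of $\omega_1$ has a limit point. Hence a discrete cover of a closed set $O\subseteq\omega_1$ by nonempty closed sets is finite, since otherwise, picking a point in each of infinitely many members, we would get an infinite closed discrete set. So a closed $O\in\mathbf K$ is compact and therefore bounded. TWO keeps an ordinal $\beta_n<\omega_1$ with $\beta_n\ge\beta_{n-1}$ (where $\beta_0=0$) and $O_n\subseteq[0,\beta_n]$, and plays the closed set $T_n=[\beta_n+1,\omega_1)$. In the end $\sup_n\beta_n+1\in\bigcap_nT_n$.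
\end{example}

Two facts make this work: the sets available to ONE are small (bounded), and each of them lies in a small open set. Since countably many small sets do not cover the space, TWO can afford to discard a small open set in each inning. We shall build a space $E$ of size $\mathfrak c=2^{\aleph_0}$ with the same two features, where ``small'' means ``countable'': every closed subset of $E$ that lies in $\mathbf K$ is countable, and $E$ is locally countable. On such a space TWO wins by discarding countable open sets.

\subsection*{How a bad space can hide in a product of good ones}

We must place $E$ as a closed subspace in a product $X\times Y$ of spaces on which ONE wins. The following model shows how. It does not concern the game, but it already contains the diagonal on which the argument rests.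

\begin{example}\label{ex:model}
There are $\mathfrak c$ uncountable closed subsets of $\mathbb R$, and by the Cantor--Bendixson theorem each of them has $\mathfrak c$ points. List them as $C_\alpha$, $\alpha<\mathfrak c$, and by recursion choose three distinct points $x^0_\alpha,x^1_\alpha,x^2_\alpha\in C_\alpha$ different from all points chosen earlier. The sets $E=\{x^0_\alpha:\alpha<\mathfrak c\}$, $A=\{x^1_\alpha:\alpha<\mathfrak c\}$ and $B=\{x^2_\alpha:\alpha<\mathfrak c\}$ are pairwise disjoint, have size $\mathfrak c$, and meet every uncountable closed set.

Let $X=E\cup A$, where points of $E$ are isolated and points of $A$ keep their Euclidean neighborhoods, and define $Y=E\cup B$ likewise. \emph{A closed set $T\subseteq X$ with $T\cap A=\emptyset$ is countable.} Indeed, each $a\in A$ has a Euclidean neighborhood missing $T$, so the Euclidean closure of $T$ misses $A$ and is therefore countable. It follows that $X$ is Lindel\"of: countably many members of an open cover suffice to cover $A$, which is separable metrizable, and what remains is closed, misses $A$, and so is countable. The same holds for $Y$. But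
\[
\Delta=\{(e,e):e\in E\}\subseteq X\times Y
\]
is closed in $X\times Y$, because $X\cap Y=E$ and so $\Delta=\{(x,y):x=y \text{ in }\mathbb R\}$ is the set where two continuous maps into $\mathbb R$ agree. It is also discrete and uncountable. So $X\times Y$ is not Lindel\"of.
\end{example}

In this model $A$ controls $E$ inside $X$, and $B$ controls $E$ inside $Y$. Since $A$ and $B$ are disjoint, neither of them controls the diagonal copy of $E$ in the product: $\Delta$ misses both $A\times Y$ and $X\times B$. Disjointness is essential: with $B=A$ the agreement set would be a copy of $X$, on which the control is intact.

For the game, the model has two defects.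
\begin{itemize}
\item The set $A$ should be a legal move for ONE, but it is not in $\mathbf K$. An uncountable compact subset of $A$ would meet $B$, so compact subsets of $A$ are countable; since $A$ is separable, a partition of $A$ into nonempty relatively open compact sets is countable; and $A$ is uncountable.
\item The space $E$ is discrete, so $E\in\mathbf K$, and ONE may simply play $\Delta$. We need the opposite.
\end{itemize}
Both are repaired by working with sequences. We shrink the neighborhoods of $a\in A$ until they contain no other point of $A$, keeping only what is needed for $a$ to be the limit of a \emph{sequence} in $E$; then $A$ is discrete. To keep the control, we use that an uncountable set $T\subseteq E$ has a countable Euclidean dense subset $S$, and that the Euclidean closure of $S$ is then uncountable. There are only $\mathfrak c$ countable sets $S\subseteq\mathbb R$, so the recursion can handle all of them and make sure that each countable $S\subseteq E$ with uncountable Euclidean closure acquires a limit in $A$ and a limit in $B$. The second defect disappears if $S$ also acquires a limit in $E$ itself.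

\begin{example}[One step]\label{ex:step}
Let $S=\mathbb Q$, with all points isolated. Pick three distinct irrational numbers $x^0,x^1,x^2$ and sequences of distinct rationals $s^i_n\to x^i$ in the Euclidean topology; let the sets $\{x^i\}\cup\{s^i_n:n\ge k\}$, $k\ge1$, be the basic neighborhoods of $x^i$. Then $S$ is not closed in $X'=S\cup\{x^0,x^1\}$, since it accumulates at the ``$A$-point'' $x^1$ and at the ``$E$-point'' $x^0$. Similarly, it accumulates at $x^2$ and at $x^0$ in $Y'=S\cup\{x^0,x^2\}$. In $X'\times Y'$ the set $\{(s,s):s\in S\}$ still accumulates at $(x^0,x^0)$. But it does not accumulate at $(x^1,x^2)$, because $x^1$ and $x^2$ have disjoint Euclidean neighborhoods. Adding $(x^0,x^0)$ makes it closed, since the result is the set of all $(x,y)\in X'\times Y'$ with $x=y$ in $\mathbb R$.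
\end{example}

In the full construction the new points $x^0$ may be terms of sequences attached at later steps, and they need not be isolated; so neighborhoods cannot consist of a limit and a sequence of isolated points. Instead, each term $s_n$ is fattened to a small compact open set. Requiring these sets to be countable keeps the space locally countable.

\section{The construction}

We first choose all the points together with the sequences that are to converge to them, and then define the topologies.

\subsection{Choosing the points}

Let $\mathcal S$ be the set of all countable $S\subseteq\mathbb R$ whose Euclidean closure $\mathrm{cl}_{\mathbb R}(S)$ is uncountable. By the Cantor--Bendixson theorem $|\mathrm{cl}_{\mathbb R}(S)|=\mathfrak c$ for $S\in\mathcal S$. Since $\mathbb R$ has $\mathfrak c$ countable subsets, $|\mathcal S\times\mathfrak c|=\mathfrak c$. From a surjection $\mathfrak c\to\mathcal S\times\mathfrak c$ we obtain a listing $\mathcal S=\{S_\alpha:\alpha<\mathfrak c\}$ in which each $S$ occurs $\mathfrak c$ times. As a bounded subset of $\mathfrak c$ has fewer than $\mathfrak c$ elements, each $S$ occurs for cofinally many $\alpha$.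

By recursion on $\alpha<\mathfrak c$ we choose distinct points $x^0_\alpha,x^1_\alpha,x^2_\alpha\in\mathbb R$. Put
\[
E_\alpha=\{x^0_\beta:\beta<\alpha\},\qquad P_\alpha=\{x^i_\beta:\beta<\alpha,\ i<3\},
\]
so $E_\alpha\subseteq P_\alpha$ and $|P_\alpha|<\mathfrak c$. Call $\alpha$ \emph{active} if $S_\alpha\subseteq E_\alpha$.
\begin{itemize}
\item If $\alpha$ is active, choose the three points in $\mathrm{cl}_{\mathbb R}(S_\alpha)\setminus P_\alpha$, a set of size $\mathfrak c$. Each $x=x^i_\alpha$ lies outside $S_\alpha$, because $S_\alpha\subseteq P_\alpha$. So we can fix a sequence $(s_n(x))_{n\ge1}$ of distinct points of $S_\alpha\subseteq E_\alpha$ that converges to $x$ in $\mathbb R$.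
\item If $\alpha$ is not active, choose any three distinct points of $\mathbb R\setminus P_\alpha$. No sequence is attached to them.
\end{itemize}
Let $E=\{x^0_\alpha:\alpha<\mathfrak c\}$, $A=\{x^1_\alpha:\alpha<\mathfrak c\}$ and $B=\{x^2_\alpha:\alpha<\mathfrak c\}$. These sets are pairwise disjoint and have size $\mathfrak c$. It remains to find topologies in which the attached sequences converge.

\subsection{Adding limits of sequences}

Call a topology $\rho$ on a set $G\subseteq\mathbb R$ \emph{good} if it is finer than the Euclidean topology of $G$ and has a base of countable compact open sets.

Good spaces have all the topological properties required in Theorem~\ref{thm:main}. They are Hausdorff and submetrizable by the first condition. Compact open sets are then clopen, so good spaces are zero-dimensional, locally compact and locally countable. Finally, if $C$ is compact and open, then the identity from $C$ to $C$ with the Euclidean topology is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism; so every point has a metrizable open neighborhood, and good spaces are first countable.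

The next lemma is used both for the successor steps in the construction of $E$, where one point is added, and for the passage from $E$ to $X$ and $Y$, where all points of $A$ or of $B$ are added at once.

\begin{lemma}\label{lem:add}
Let $\rho$ be a good topology on $G\subseteq\mathbb R$ and let $D\subseteq\mathbb R\setminus G$. To some points $x\in D$ let there be attached a sequence $(s_n(x))_{n\ge 1}$ of distinct points of $G$ that converges to $x$ in $\mathbb R$. Then there is a good topology $\rho'$ on $G\cup D$ such that
\begin{enumerate}
\item[\textup{(a)}] $G$ is $\rho'$-open, and its subspace topology is $\rho$;
\item[\textup{(b)}] $D$ is closed in $G\cup D$ and discrete as a subspace;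
\item[\textup{(c)}] if a sequence is attached to $x\in D$, then $s_n(x)\to x$ with respect to $\rho'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $x\in D$. If a sequence is attached to $x$, then, since $\rho$ is good, we can choose for each $n$ a countable, $\rho$-compact, $\rho$-open set $K_n(x)$ with
\[
s_n(x)\in K_n(x)\subseteq\{r\in\mathbb R:|r-s_n(x)|<2^{-n}\}.
\]
If no sequence is attached, let $K_n(x)=\emptyset$ for all $n$. In both cases put
\[
N_k(x)=\{x\}\cup\bigcup_{n\ge k}K_n(x)\qquad(k\ge1).
\]
Then $N_k(x)\cap G=N_k(x)\setminus\{x\}\in\rho$. Moreover, every Euclidean neighborhood of $x$ contains some $N_k(x)$. This is trivial if no sequence is attached; otherwise the points of $K_n(x)$ have distance less than $|s_n(x)-x|+2^{-n}$ from $x$, which tends to $0$.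

Let $\mathcal B=\rho\cup\{N_k(x):x\in D,\ k\ge1\}$. This family covers $G\cup D$ and is closed under finite intersections. Indeed, for $U\in\rho$ we have $U\cap N_k(x)=U\cap(N_k(x)\cap G)\in\rho$; next, $N_k(x)\cap N_l(x)=N_{\max(k,l)}(x)$; and for $x\ne y$ in $D$ the set $N_k(x)\cap N_l(y)$ contains neither $x$ nor $y$, so it is the intersection of $N_k(x)\cap G$ and $N_l(y)\cap G$, which are in $\rho$. So $\mathcal B$ is a base of a topology $\rho'$. The members of $\mathcal B$ containing a given $x\in D$ are exactly the sets $N_k(x)$, so these form a local base at $x$.

(a) $G\in\rho\subseteq\rho'$, and the traces on $G$ of members of $\mathcal B$ are in $\rho$. (b) $D$ is the complement of $G$, and $N_k(x)\cap D=\{x\}$. (c) $s_n(x)\in N_k(x)$ for all $n\ge k$.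

It remains to show that $\rho'$ is good. Let $V$ be Euclidean open and $p\in V\cap(G\cup D)$. If $p\in G$, then $p\in V\cap G\in\rho$; if $p\in D$, then some $N_k(p)$ is contained in $V$. So $\rho'$ is finer than the Euclidean topology. Every member of $\rho$ is a union of countable compact members of $\rho$, and by (a) these are compact and open for $\rho'$. The sets $N_k(x)$ are countable and open. They are also compact: a member of an open cover of $N_k(x)$ that contains $x$ contains some $N_l(x)$ with $l\ge k$, and $N_k(x)\setminus N_l(x)$ is covered by the finitely many compact sets $K_n(x)$, $k\le n<l$. So $\rho'$ has a base of countable compact open sets.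
\end{proof}

\subsection{The spaces $E$, $X$ and $Y$}

We now define, by recursion on $\alpha\le\mathfrak c$, good topologies $\tau_\alpha$ on $E_\alpha$, where $E_{\mathfrak c}=E$, such that $(E_\beta,\tau_\beta)$ is an open subspace of $(E_\alpha,\tau_\alpha)$ for all $\beta<\alpha$. Start with $E_0=\emptyset$.

\emph{Successor step.} Apply Lemma~\ref{lem:add} to $G=E_\alpha$ and $D=\{x^0_\alpha\}$, with the sequence $(s_n(x^0_\alpha))_n$ if $\alpha$ is active and with no sequence otherwise. This gives $\tau_{\alpha+1}$. By (a), $E_\alpha$ is an open subspace of $E_{\alpha+1}$, and hence so is each $E_\beta$ with $\beta<\alpha$.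

\emph{Limit step.} Let $\tau_\alpha$ have base $\bigcup_{\beta<\alpha}\tau_\beta$. For $\beta\le\gamma<\alpha$ we have $\tau_\beta\subseteq\tau_\gamma$, because $E_\beta$ is an open subspace of $E_\gamma$; so this family is closed under finite intersections and is a base. If $U\in\tau_\gamma$ with $\gamma<\alpha$ and $\beta<\alpha$, then $U\cap E_\beta\in\tau_\beta$; so $E_\beta$ with the topology $\tau_\beta$ is an open subspace of $E_\alpha$. Consequently the compact open sets of the $E_\beta$ are compact and open in $E_\alpha$, and the countable ones form a base. For a Euclidean open $V$ the set $V\cap E_\alpha=\bigcup_{\beta<\alpha}(V\cap E_\beta)$ is in $\tau_\alpha$. So $\tau_\alpha$ is good.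

Let $\tau=\tau_{\mathfrak c}$. Finally put
\[
X=E\cup A,\qquad Y=E\cup B,
\]
with the good topologies given by Lemma~\ref{lem:add} for $G=E$ and $D=A$, respectively $D=B$; the sequences are those attached to the points $x^1_\alpha$, respectively $x^2_\alpha$, for active $\alpha$. Thus $E$ is open in $X$ and in $Y$, with subspace topology $\tau$ in both, while $A$ is closed and discrete in $X$, and $B$ is closed and discrete in $Y$.

\section{Small closed sets}

The next lemma is the heart of the argument. Its three limit points have three different jobs: the one in $A$ lets ONE win on $X$, the one in $B$ lets ONE win on $Y$, and the one in $E$ lets TWO win on the diagonal.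

\begin{lemma}\label{lem:key}
Let $M\subseteq E$ be uncountable. Then there is a countable set $S\subseteq M$ such that
\begin{enumerate}
\item[\textup{(i)}] the closure of $S$ in $E$ contains a point of $E\setminus S$;
\item[\textup{(ii)}] the closure of $S$ in $X$ contains a point of $A$;
\item[\textup{(iii)}] the closure of $S$ in $Y$ contains a point of $B$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $S\subseteq M$ be countable and Euclidean dense in $M$. Then $\mathrm{cl}_{\mathbb R}(S)\supseteq M$ is uncountable, so $S\in\mathcal S$. By K\"onig's theorem the cofinality of $\mathfrak c$ is uncountable; hence the countable set $S\subseteq E=\bigcup_{\gamma<\mathfrak c}E_\gamma$ is contained in some $E_\gamma$. Since $S$ is listed cofinally often, there is $\alpha\ge\gamma$ with $S_\alpha=S$. Then $S_\alpha\subseteq E_\gamma\subseteq E_\alpha$, so $\alpha$ is active. Each $x^i_\alpha$, $i<3$, lies outside $S$ and has an attached sequence in $S$. By Lemma~\ref{lem:add}(c) these sequences converge to $x^0_\alpha$ in the open subspace $E_{\alpha+1}$ of $E$, to $x^1_\alpha\in A$ in $X$, and to $x^2_\alpha\in B$ in $Y$, respectively.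
\end{proof}

\begin{corollary}\label{cor:good}
If $T\subseteq X$ is closed and $T\cap A=\emptyset$, then $T$ is countable and $T\in\mathbf K$. The same holds for $Y$ and $B$.
\end{corollary}

\begin{proof}
We have $T\subseteq E$. If $T$ were uncountable, then by Lemma~\ref{lem:key}(ii) the closure of $T$ in $X$, which is $T$, would contain a point of $A$. So $T$ is countable. If $T=\emptyset$ we are done; otherwise write $T=\{t_1,t_2,\dots\}$, possibly with repetitions, and let $V_n$ be a compact open, hence clopen, neighborhood of $t_n$ in $X$. The sets
\[
F_n=(T\cap V_n)\setminus\bigcup_{j<n}V_j
\]
are compact, open in $T$, pairwise disjoint, and cover $T$. So $T$ is the topological sum of the compact sets $F_n$. For $Y$, use Lemma~\ref{lem:key}(iii).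
\end{proof}

The next corollary limits ONE's moves on $E$. The statement with Lindel\"of instead of compact sets costs nothing extra and is needed for Theorem~\ref{thm:strong}(b).

\begin{corollary}\label{cor:bad}
Let $O$ be a closed subset of $E$. If $O$ has a discrete closed cover by Lindel\"of sets, in particular if $O\in\mathbf K$, then $O$ is countable. If $O$ is paracompact, then $O$ is countable.
\end{corollary}

\begin{proof}
Let $\{F_s\}_{s\in I}$ be a discrete closed cover of $O$ by distinct nonempty Lindel\"of sets. Since $E$ is locally countable, each $F_s$ is covered by countably many countable open sets, so it is countable. Suppose that $O$ is uncountable. Then $I$ is uncountable. Choose $p_s\in F_s$ for each $s$. The $F_s$ are pairwise disjoint, so $M=\{p_s:s\in I\}$ is uncountable. Every point of $O$ has a neighborhood in $O$ that meets at most one $F_s$ and hence contains at most one point of $M$. As $O$ is Hausdorff, every subset of $M$ is closed in $O$, and therefore closed in $E$. This contradicts Lemma~\ref{lem:key}(i).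

Now let $O$ be paracompact. Being closed in $E$, it is locally compact, and a locally compact paracompact Hausdorff space is a topological sum of $\sigma$-compact spaces \cite[Theorem~5.1.27]{engelking}. The summands are Lindel\"of and form a discrete closed cover, so the first part applies.
\end{proof}

\section{The failure of the implication}

The strategy of Example~\ref{ex:omega1}, with countable open sets in place of initial segments, now works for $E$, and for every Hausdorff space that contains $E$ as a closed subspace.

\begin{proposition}\label{prop:two}
Let $V$ be a Hausdorff space with a closed subspace $\Delta$ homeomorphic to $E$. Then TWO has a winning strategy in $\mathrm{TG}(\mathbf K,V)$. The same strategy wins when ONE may play any closed set $O_n\subseteq T_{n-1}$ that has a discrete closed cover by Lindel\"of sets or is paracompact.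
\end{proposition}

\begin{proof}
Compact sets are Lindel\"of, so it suffices to treat the second game. In inning $n$ the set $O_n\cap\Delta$ is closed in $\Delta$ and closed in $O_n$. If $O_n$ is paracompact, then so is $O_n\cap\Delta$. If $O_n$ has a discrete closed cover by Lindel\"of sets, then the traces of its members on $\Delta$ form such a cover of $O_n\cap\Delta$. In either case $O_n\cap\Delta$ is countable by Corollary~\ref{cor:bad}. As $\Delta$ is locally countable, $O_n\cap\Delta$ is contained in a countable set $W_n$ that is open in $\Delta$. TWO plays
\[
T_n=\Delta\setminus(W_1\cup\dots\cup W_n).
\]
This set is closed in $\Delta$, hence in $V$; it is contained in $T_{n-1}$ and misses $O_n$. So the move is legal. Finally $\bigcap_nT_n=\Delta\setminus\bigcup_nW_n\neq\emptyset$, because $|\Delta|=\mathfrak c$ and $\bigcup_nW_n$ is countable.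
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]
The spaces $X$ and $Y$ carry good topologies, so they have the required topological properties.

(1) On $X$, ONE plays $O_1=A$, which is closed and discrete, hence in $\mathbf K$. TWO's answer $T_1$ is closed in $X$ and misses $A$. By Corollary~\ref{cor:good} $T_1\in\mathbf K$, so ONE may play $O_2=T_1$. Then $T_2\subseteq T_1$ and $T_2\cap T_1=\emptyset$, so $T_2=\emptyset$; afterwards ONE plays $\emptyset$. On $Y$, ONE plays in the same way with $B$ in place of $A$.

(2) As in Example~\ref{ex:model}, let
\[
\Delta=\{(e,e):e\in E\}\subseteq X\times Y.
\]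
The inclusions $f:X\to\mathbb R$ and $g:Y\to\mathbb R$ are continuous, because the topologies are finer than the Euclidean ones. Since $E$, $A$ and $B$ are pairwise disjoint, we have $X\cap Y=E$ as subsets of $\mathbb R$, so $\Delta=\{(x,y):f(x)=g(y)\}$. This set is closed in $X\times Y$. Since $E$ carries the topology $\tau$ both as a subspace of $X$ and as a subspace of $Y$, the map $e\mapsto(e,e)$ is a homeomorphism of $E$ onto $\Delta$: it is continuous, and its inverse is the restriction of a projection. By Proposition~\ref{prop:two} TWO has a winning strategy in $\mathrm{TG}(\mathbf K,X\times Y)$. A winning strategy of ONE, played against it, would yield a play won by both players, so ONE has none.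
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:strong}}]
(a) Being Hausdorff, locally compact, zero-dimensional, first countable and locally countable passes from $X$ and $Y$ to $Z=X\oplus Y$, and $Z$ is submetrizable because it maps continuously and injectively to the metrizable space $\mathbb R\oplus\mathbb R$. In $\mathrm{TG}(\mathbf K,Z)$, ONE plays for $O_1$ the union of $A$ in the summand $X$ and $B$ in the summand $Y$, a closed discrete set. By Corollary~\ref{cor:good} the parts of $T_1$ in the two summands are in $\mathbf K$, hence so is their sum $T_1$; ONE plays $O_2=T_1$ and forces $T_2=\emptyset$. On the other hand, the product of the summand $X$ of the first factor and the summand $Y$ of the second is clopen in $Z\times Z$. So the set $\Delta$ in the preceding proof is a closed copy of $E$ in $Z\times Z$, and Proposition~\ref{prop:two} applies.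

(b) This is the second statement of Proposition~\ref{prop:two} for the closed copy $\Delta$ of $E$ in $X\times Y$ and in $Z\times Z$.
\end{proof}

\begin{remark}
The projection of $\Delta$ to $X$ is $E$, which misses ONE's set $A$ but is not closed: otherwise $E$ would be countable by Corollary~\ref{cor:good}. This is the second difficulty described in the introduction. When TWO answers with $\Delta$, a strategy on $X$ gives ONE no instruction, because $E$ is not a legal move of TWO on $X$.
\end{remark}

\section{The case of one inning, and the converse}

If $X$ is compact, then the projection $X\times Y\to Y$ is a closed map, so TWO's moves on $X\times Y$ project to closed subsets of $Y$. A sum of compact spaces is treated one summand at a time, with a separate auxiliary game for each.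

\begin{proof}[Proof of Theorem~\textup{\ref{thm:one}}]
Write $X=\bigoplus_sK_s$ with all $K_s$ nonempty and compact. Let $\sigma$ be ONE's winning strategy on $Y$, and let $\pi_s:K_s\times Y\to Y$ be the projection, a closed map because $K_s$ is compact. While playing on $X\times Y$, ONE conducts for each $s$ an auxiliary play
\[
P^s_1,\,Q^s_1,\,P^s_2,\,Q^s_2,\,\dots
\]
of $\mathrm{TG}(\mathbf K,Y)$, in which the moves $P^s_n$ of ONE are given by $\sigma$ and the moves $Q^s_n$ of TWO are read off from the real play. Put $T_0=X\times Y$ and $Q^s_0=Y$.

In inning $n$, ONE plays
\[
O_n=\bigcup_s\bigl((K_s\times P^s_n)\cap T_{n-1}\bigr).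
\]
The sets $K_s\times Y$ form a partition of $X\times Y$ into clopen sets, and $O_n$ meets each of them in a closed set; so $O_n$ is closed. The space $K_s\times P^s_n$ is the product of a compact space and a sum of compact spaces, hence a sum of compact spaces. Its closed subset $(K_s\times P^s_n)\cap T_{n-1}$ is in $\mathbf K$, and therefore so is the topological sum $O_n$ of these sets. Also $O_n\subseteq T_{n-1}$, so the move is legal.

After TWO's answer $T_n$, let $Q^s_n=\pi_s\bigl(T_n\cap(K_s\times Y)\bigr)$. We check that this is a legal move in the auxiliary play. It is closed in $Y$ because $\pi_s$ is a closed map, and $Q^s_n\subseteq Q^s_{n-1}$ because $T_n\subseteq T_{n-1}$. If $y\in Q^s_n\cap P^s_n$, then $(x,y)\in T_n$ for some $x\in K_s$, and so $(x,y)\in(K_s\times P^s_n)\cap T_{n-1}\subseteq O_n$, which contradicts $T_n\cap O_n=\emptyset$. So $Q^s_n\cap P^s_n=\emptyset$.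

Since $\sigma$ wins, $\bigcap_nQ^s_n=\emptyset$ for every $s$. A point $(x,y)\in\bigcap_nT_n$ with $x\in K_s$ would give $y\in\bigcap_nQ^s_n$; hence $\bigcap_nT_n=\emptyset$. If $\sigma$ forces TWO's $n$th move to be empty for a fixed $n$, then $Q^s_n=\emptyset$ for all $s$, and so $T_n=\emptyset$.
\end{proof}

\begin{proof}[Proof of Proposition~\textup{\ref{prop:converse}}]
For $x_0\in X$ and $y_0\in Y$ the sets $X\times\{y_0\}$ and $\{x_0\}\times Y$ are closed in $X\times Y$ and homeomorphic to $X$ and $Y$. So it suffices to show that a winning strategy $\sigma$ of ONE on a Hausdorff space $V$ yields one on each closed subspace $F$ of $V$. On $F$, let ONE play $O_n\cap F$, where $O_n$ is the answer of $\sigma$ to TWO's moves $T_1,\dots,T_{n-1}\subseteq F$, regarded as moves on $V$. The set $O_n\cap F$ is closed in $F$, is in $\mathbf K$ as a closed subset of $O_n$, and is contained in $T_{n-1}$ if $n\ge2$. TWO's reply $T_n\subseteq F$ is closed in $V$, is contained in $T_{n-1}$ if $n\ge 2$, and satisfies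
\[
T_n\cap O_n=T_n\cap(O_n\cap F)=\emptyset.
\]
So it is a legal move on $V$ against $\sigma$. Since $\sigma$ wins, $\bigcap_nT_n=\emptyset$.
\end{proof}

Nonemptiness is needed in Proposition~\ref{prop:converse}: if $Y=\emptyset$, then $X\times Y=\emptyset$ and ONE wins there, whatever $X$ is; but ONE has no winning strategy on $X=\omega_1$, by Example~\ref{ex:omega1}.

\begin{thebibliography}{9}

\bibitem{engelking}
Engelking, \emph{General Topology}.

\bibitem{source}
\emph{Games That Involve Set Theory Or Topology},
\texttt{http://www.math.ac.vn/\allowbreak publications/\allowbreak vjm/\allowbreak VJM\_23/\allowbreak No.\%202/\allowbreak M.\%20Scheepers.PDF}.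

\end{thebibliography}

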